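\title{Projections in $L^1(G)$ and compact open sets in the dual of an $[FC]^-$ group}

\begin{abstract}
Let $G$ be a locally compact group in which every conjugacy class is relatively compact. We prove that every compact open subset of the dual space $\widehat G$ is the support of a projection in $L^1(G)$, and we describe all compact open subsets of $\widehat G$. The proof has three parts. For groups of subexponential growth, projections of $C^*(G)$ can be approximated by projections of $L^1(G)$. The dual of $G$ splits into open and closed pieces, each of which is the spectrum of the twisted $C^*$-algebra of a central extension of $\mathbb R^n\times D$ by the circle, where $D$ is a discrete group with finite conjugacy classes. Such an algebra either has no nonempty compact open set in its spectrum, or has a full projection and a Hausdorff primitive ideal space.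
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group with left Haar measure $|\cdot|$ and modular function $\Delta_G$. The space $L^1(G)$ is a Banach $*$-algebra under convolution and the involution $f^*(x)=\overline{f(x^{-1})}\,\Delta_G(x^{-1})$. The \emph{dual space} $\widehat G$ is the set of equivalence classes of irreducible unitary representations of $G$ with the Fell (hull-kernel) topology, that is, the spectrum of the group $C^*$-algebra $C^*(G)\supset L^1(G)$; the topology is recalled in Section~\ref{sec:background}. Dual spaces need not be Hausdorff, and for their subsets \emph{compact} means quasi-compact.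

A \emph{projection} in $L^1(G)$ is an element $f$ with $f*f^*=f=f^*$, and its \emph{support set} is
\[
S(f)=\{\pi\in\widehat G:\pi(f)\neq0\}.
\]
The same definitions apply to projections in $C^*(G)$, or in any $C^*$-algebra. Each $\pi(f)$ is an orthogonal projection, so $\|\pi(f)\|\in\{0,1\}$ and $S(f)=\{\pi:\|\pi(f)\|\ge1\}$. The first description of $S(f)$ shows that it is open and the second that it is compact (fact (F2) below). So every projection produces a compact open subset of $\widehat G$, and one asks whether every compact open subset arises in this way.

Two classes of groups suggest that it does. If $G$ is compact and $\sigma\in\widehat G$ has dimension $d_\sigma$ and character $\chi_\sigma$, then $d_\sigma\overline{\chi_\sigma}$ is a projection with support $\{\sigma\}$. Hence $\widehat G$ is discrete, its compact open subsets are the finite sets $S$, and $\sum_{\sigma\in S}d_\sigma\overline{\chi_\sigma}$ has support $S$. If $G$ is abelian, then $C^*(G)=C_0(\widehat G)$, and the projections of $C^*(G)$ are the indicator functions of the compact open sets. The only issue is whether such a function is the Fourier transform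 of an integrable function, and Theorem~\ref{thm:C} below shows that it is. For $G=\mathbb Z$ the dual is the circle and the compact open sets are $\emptyset$ and $\widehat G$; for $G=\mathbb R^n$, $n\geq1$, the dual is connected and not compact, so only $\emptyset$ occurs.

A locally compact group is an \emph{$[FC]^-$ group} if each of its conjugacy classes is relatively compact. Compact groups and abelian groups have this property, and so does every group whose commutators lie in a compact subgroup. The following question is posed in \cite{source}: \emph{if $G$ is an $[FC]^-$ group, is every compact open subset of $\widehat G$ the support set of a projection in $L^1(G)$?} We answer it affirmatively.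

\begin{theorem}\label{thm:A}
Let $G$ be an $[FC]^-$ group and let $S\subseteq\widehat G$ be compact and open. Then there is a projection $f\in L^1(G)$ with $S(f)=S$.
\end{theorem}

There are two difficulties. A projection in $C^*(G)$ need not be integrable. And before that, a projection in $C^*(G)$ with support $S$ has to be found. The open set $S$ is the spectrum of an ideal of $C^*(G)$, but compactness of the spectrum does not by itself produce a projection.

\begin{example}\label{ex:noproj}
Let $A$ be the algebra of continuous $b:[0,1]\to M_2$ for which there is $c\in\mathbb C$ with $b(0)=\operatorname{diag}(c,0)$ and $b(1)=\operatorname{diag}(c,c)$. Since $C_0((0,1),M_2)$ is an ideal with quotient $\mathbb C$, the irreducible representations of $A$ are the evaluations at $t\in(0,1)$ and the character $b\mapsto c$. The element $b(t)=\operatorname{diag}(1,t)$ has norm $1$ in all of them, so $\widehat A$ is compact by (F2). A projection in $A$ has constant rank on $[0,1]$, equal to $c$ at $0$ and to $2c$ at $1$; so $c=0$ and the projection is $0$.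
\end{example}

The first difficulty is removed by a growth condition.

\begin{theorem}\label{thm:C}
Let $G$ be a locally compact group with $\limsup_{j}|U^j|^{1/j}\le1$ for all compact $U\subset G$; every $[FC]^-$ group has this property. For every projection $P\in C^*(G)$ and every $\varepsilon>0$ there is a projection $f\in L^1(G)$ with $\|f-P\|_{C^*(G)}<\varepsilon$. If $\varepsilon\le1$, then $S(f)=S(P)$. Hence $L^1(G)$ and $C^*(G)$ have the same support sets of projections.
\end{theorem}

The second difficulty is met by describing all compact open subsets of $\widehat G$. An \emph{FC-group} is a group with finite conjugacy classes. We write $[x,y]=xyx^{-1}y^{-1}$ and $\mathbb T=\{t\in\mathbb C:|t|=1\}$. Suppose that $K$ is a compact normal subgroup of $G$ with $G/K=V\times D$, where $V=\mathbb R^n$ and $D$ is discrete. The group $G$ acts on $\widehat K$ by $(g\sigma)(k)=\sigma(g^{-1}kg)$. Let $\sigma:K\to U(d)$ be irreducible and let $G_\sigma$ be the stabilizer of its class. For $h\in G_\sigma$ there is $u_h\in U(d)$, unique up to a scalar by Schur's lemma, with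
\begin{equation}\label{eq:intertwiner}
\sigma(hkh^{-1})=u_h\,\sigma(k)\,u_h^{-1}\qquad(k\in K).
\end{equation}
We shall see that $G_\sigma$ is open, so that it contains the preimage of $V$. If $h$ lies over $V$ and $g\in G_\sigma$, then $[h,g]\in K$, and the unitaries $\sigma([h,g])$ and $[u_h,u_g]$ both implement conjugation by $[h,g]$ in the sense of \eqref{eq:intertwiner}. So they differ by a scalar in $\mathbb T$. Let
\begin{equation}\label{eq:Zsigma}
Z_\sigma=\{hK\in V:\ \sigma([h,g])=[u_h,u_g]\ \text{ for all }g\in G_\sigma\}.
\end{equation}
The condition does not depend on the choices of $u_h$, $u_g$ and of the representative $h$, and $Z_\sigma$ is a closed subgroup of $V$ (Section~\ref{sec:reduction}). If $K$ is central, then $\sigma$ is a character and $Z_\sigma$ is the set of $hK\in V$ with $\sigma([h,g])=1$ for all $g\in G$: the part of $V$ that becomes central once $K$ is seen only through $\sigma$.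

\begin{theorem}\label{thm:B}
Let $G$ be an $[FC]^-$ group. There is a compact normal subgroup $K$ with $G/K\cong V\times D$, where $V=\mathbb R^n$ and $D$ is a discrete FC-group. For each $G$-orbit $O$ in $\widehat K$ let $\widehat G_O$ be the set of $\pi\in\widehat G$ whose restriction to $K$ contains some $\sigma\in O$; equivalently, whose restriction to $K$ contains exactly the elements of $O$. Then $\widehat G=\bigsqcup_O\widehat G_O$, each $\widehat G_O$ is nonempty, open and closed, and for $\sigma\in O$ the following are equivalent:
\begin{itemize}
\item[(a)] $\widehat G_O$ contains a nonempty compact open set;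
\item[(b)] $\widehat G_O$ is compact;
\item[(c)] there is a projection $f\in L^1(G)$ with $S(f)=\widehat G_O$;
\item[(d)] the subgroup $Z_\sigma\subseteq V$ is discrete.
\end{itemize}
The compact open subsets of $\widehat G$ are exactly the finite unions of open-and-closed subsets of compact pieces $\widehat G_O$. In particular, every compact open subset of $\widehat G$ is closed.
\end{theorem}

The abelian case might suggest that a vector factor $V\neq0$ leaves no room for compact open sets. Condition (d) says that this is so only when a line in $V$ is central relative to $\sigma$. Section~\ref{sec:example} shows, in the smallest example, how the group $D$ otherwise rolls up the dual of $V$, and where the projection comes from. Section~\ref{sec:background} collects the standard facts that we use. Theorem~\ref{thm:C} is proved in Section~\ref{sec:L1} and the structure of $G/K$ in Section~\ref{sec:structure}. Section~\ref{sec:reduction} replaces the pair $(K,\sigma)$ by the circle and its identity character. Section~\ref{sec:extensions} is the core of the paper; it treats central extensions of $V\times D$ by $\mathbb T$. The parts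 are assembled in Section~\ref{sec:proofs}.

\section{An example: an extension of $\mathbb R\times\mathbb Z$ by the circle}\label{sec:example}

Let $G=\mathbb T\times\mathbb R\times\mathbb Z$ with the product
\[
(t,v,n)(t',v',n')=(tt'e^{inv'},\,v+v',\,n+n').
\]
The subgroup $K=\mathbb T$ is central and $G/K=\mathbb R\times\mathbb Z$ is abelian, so the class of $x$ lies in $xK$ and $G$ is an $[FC]^-$ group. Put $z_t=(t,0,0)$, $a_v=(1,v,0)$ and $u=(1,0,1)$. Then $(t,v,n)=z_ta_vu^n$ and
\[
ua_vu^{-1}=z_{e^{iv}}\,a_v .
\]
An irreducible representation $\pi$ satisfies $\pi(z_t)=t^m$ for some $m\in\mathbb Z$, and the pieces of Theorem~\ref{thm:B} are the sets $\widehat G_m$ defined by this condition. For $\sigma(t)=t^m$ we get $Z_\sigma=\{v:e^{imnv}=1\text{ for all }n\}$, which is $\mathbb R$ for $m=0$ and $(2\pi/m)\mathbb Z$ for $m\ne0$.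

The piece $\widehat G_0$ is the dual $\mathbb R\times\mathbb T$ of $G/K$. It is connected and not compact, so it has no nonempty compact open subset.

Now let $m=1$. The element $a_{2\pi}$ is central in $G$, so $\pi(a_{2\pi})=e^{2\pi is}$ for some $s\in\mathbb R$. The representation $v\mapsto e^{-isv}\pi(a_v)$ of $\mathbb R$ is $2\pi$-periodic, so $H_\pi$ is the orthogonal sum of the spaces $H_\xi=\{\eta:\pi(a_v)\eta=e^{i\xi v}\eta\text{ for all }v\}$, $\xi\in s+\mathbb Z$. The relation $\pi(a_v)\pi(u)=e^{-iv}\pi(u)\pi(a_v)$ shows that $\pi(u)$ maps $H_\xi$ onto $H_{\xi-1}$. For a unit vector $\eta\in H_s$ the vectors $\pi(u)^n\eta$ are orthonormal and span an invariant subspace, which is all of $H_\pi$. So $\pi$ is equivalent to the representation $\pi_s$ on $\ell^2(s+\mathbb Z)$ given by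
\[
\pi_s(z_t)=t,\qquad(\pi_s(a_v)\eta)(\xi)=e^{i\xi v}\eta(\xi),\qquad(\pi_s(u)\eta)(\xi)=\eta(\xi+1).
\]
Each $\pi_s$ is irreducible, since an operator commuting with all $\pi_s(a_v)$ is diagonal and a diagonal operator commuting with the shift is scalar. Thus $\widehat G_1=\{\pi_s:s\in\mathbb R/\mathbb Z\}$: the element $u$ translates the dual line of $V=\mathbb R$ by $1$, and the irreducible representations correspond to the orbits.

We want one element that acts as a nonzero projection in every $\pi_s$. The simplest choice is a rank one projection onto a unit vector $\varphi|_{s+\mathbb Z}$, where $\varphi$ is a real function on the line with $\sum_n\varphi(\xi+n)^2=1$ for all $\xi$. Take $\varphi(\xi)=\cos(\pi\xi/2)$ for $|\xi|\le1$ and $\varphi(\xi)=0$ otherwise; for $0\le\xi\le1$ the sum is $\cos^2(\pi\xi/2)+\sin^2(\pi\xi/2)=1$. The projection onto $\varphi|_{s+\mathbb Z}$ sends $\eta$ to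
\begin{equation}\label{eq:rankone}
\xi\longmapsto\varphi(\xi)\sum_n\varphi(\xi+n)\,\eta(\xi+n),\qquad\text{that is, it equals}\qquad\sum_n\varphi\;\pi_s(u)^n\,\varphi,
\end{equation}
where $\varphi$ acts by multiplication. The right-hand side is an expression that makes sense independently of $s$. Only $n=0,\pm1$ contribute. The functions $\varphi(\xi)\varphi(\xi+n)$ are continuous, compactly supported and piecewise smooth, so two integrations by parts show that $g_n(v)=\frac1{2\pi}\int\varphi(\xi)\varphi(\xi+n)e^{-i\xi v}d\xi$ is $O(v^{-2})$. Hence $g_n\in L^1(\mathbb R)$ and $\int g_n(v)e^{i\xi v}dv=\varphi(\xi)\varphi(\xi+n)$. Haar measure on $G$ is the product measure. Put $f(t,v,n)=\bar t\,g_n(v)\in L^1(G)$. Then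
\[
\pi(f)=\sum_n\int_{\mathbb T}\bar t\,\pi(z_t)\,dt\int_{\mathbb R}g_n(v)\pi(a_v)\,dv\;\pi(u)^n
\]
is $0$ for $\pi\notin\widehat G_1$, and it is the operator \eqref{eq:rankone} for $\pi=\pi_s$. Irreducible representations separate the points of $L^1(G)$, so $f$ is a projection, and $S(f)=\widehat G_1$.

The general proof uses the formula $\sum_n\varphi u^n\varphi$ without any list of irreducible representations. What has to be supplied is the following: a reduction from $(K,\sigma)$ to the circle; a copy of $\mathbb Z^l$ that translates the dual of $V$ by a lattice; a way to cut the projection down to a compact open subset of the piece; and integrability, which will come from Theorem~\ref{thm:C}.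

\section{Background on $C^*$-algebras}\label{sec:background}

Ideals are closed and two-sided. Representations of $C^*$-algebras are nondegenerate $*$-representations, and representations of groups are unitary and strongly continuous. For a $C^*$-algebra $A$ we write $M(A)$ for its multiplier algebra and $UM(A)$ for the unitary group of $M(A)$; representations of $A$, and nondegenerate homomorphisms $A\to M(B)$, extend uniquely to $M(A)$. For any algebra $A$ put $A^+=A\oplus\mathbb C1$. We use the following standard facts.

\begin{itemize}
\item[(F1)] The spectrum $\widehat A$ is the set of classes of nonzero irreducible representations. Its open sets are the sets $\widehat I=\{\pi:\pi(I)\ne0\}$, where $I$ is an ideal; $I\mapsto\widehat I$ is a bijection from ideals to open sets, it turns sums into unions and intersections into intersections, and restriction identifies $\widehat I$ with the spectrum of $I$. The primitive ideal space $\operatorname{Prim}(A)=\{\ker\pi:\pi\in\widehat A\}$ has the open sets $\{P:I\not\subset P\}$. Thus the open subsets of $\widehat A$ are the preimages of the open subsets of $\operatorname{Prim}(A)$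 under the surjection $\pi\mapsto\ker\pi$. Irreducible representations separate the points of $A$.
\item[(F2)] For $a\in A$ the set $\{\pi:\pi(a)\neq0\}$ is open and the set $\{\pi:\|\pi(a)\|\ge1\}$ is compact.
\item[(F3)] If $p\in M(A)$ is a projection and $J=\overline{ApA}$, then $\widehat J=\{\pi:\pi(p)\ne0\}$, and $\pi\mapsto\pi|_{\pi(p)H_\pi}$ is a homeomorphism $\widehat J\to(pAp)^\wedge$.
\item[(F4)] For locally compact Hausdorff $X$, $(C_0(X)\otimes B)^\wedge=X\times\widehat B$ topologically. If $\mathcal K$ is the algebra of compact operators on a nonzero Hilbert space (for instance $M_d$), then $\mathcal K\otimes_{\max}B=\mathcal K\otimes B$, and $\pi\mapsto\mathrm{id}\otimes\pi$ is a homeomorphism $\widehat B\to(\mathcal K\otimes B)^\wedge$ that induces a homeomorphism of primitive ideal spaces.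
\item[(F5)] Representations of $G$ and of $C^*(G)$ correspond, and $\widehat G=C^*(G)^\wedge$. Bounded measures on $G$, in particular the point masses $\delta_g$, act by convolution as multipliers of $C^*(G)$. A strictly continuous homomorphism $\Psi:G\to UM(B)$ integrates to a nondegenerate homomorphism $C^*(G)\to M(B)$, whose extension sends a measure $\nu$ to $\int\Psi\,d\nu$. If $H\le G$ is open, then $C^*(H)\subset C^*(G)$. If $N\le G$ is compact and normal with normalized Haar measure $m_N$, then $C^*(G/N)\cong m_NC^*(G)$, with $\delta_{gN}$ corresponding to $m_N\delta_g$. Also $C^*(G_1\times G_2)=C^*(G_1)\otimes_{\max}C^*(G_2)$. If $G$ is abelian, then $C^*(G)=C_0(\widehat G)$ with $\delta_g$ corresponding to the function $\chi\mapsto\chi(g)$, and every continuous character of a closed subgroup extends to $G$.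
\item[(F6)] Let $G$ act on $A$ by $\alpha$. A \emph{covariant pair} in $M(B)$ consists of a nondegenerate homomorphism $\mu:A\to M(B)$ and a strictly continuous homomorphism $j:G\to UM(B)$ with $j(x)\mu(a)j(x)^*=\mu(\alpha_x(a))$. It integrates to a nondegenerate homomorphism $\mu\times j$ from the crossed product $A\rtimes G$ to $M(B)$, whose image is the closed span of the products $\mu(a)j(f)$, $f\in C_c(G)$. One has $C^*(N\rtimes H)=C^*(N)\rtimes H$, and $C_0(X)\rtimes X\cong\mathcal K(L^2(X))$ for the translation action of a locally compact group $X$ on itself.
\item[(F7)] Rieffel's imprimitivity theorem \cite{Rieffel}: if $F\le E$ is a closed subgroup with $E/F$ compact, then $C(E/F)\rtimes E$ is Morita equivalent to $C^*(F)$, and a representation $\tau$ of $F$ corresponds to the covariant pair $(\mathrm{mult},\operatorname{Ind}_F^E\tau)$. We use this only for normal $F$. Then the space of $\operatorname{Ind}_F^E\tau$ is the completion of the continuous $\xi:E\to H_\tau$ with $\xi(xy)=\tau(y)^{-1}\xi(x)$ for $y\in F$, in the norm $(\int_{E/F}\|\xi\|^2)^{1/2}$; the group $E$ acts by $(x\xi)(z)=\xi(x^{-1}z)$, and $C(E/F)$ acts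 by pointwise multiplication. By the Rieffel correspondence, a Morita equivalence induces a bijection of ideals that matches the kernels of corresponding representations; corresponding quotients are Morita equivalent; and Morita equivalent algebras have homeomorphic primitive ideal spaces.
\end{itemize}

A projection $e\in A$ is \emph{full} if $S(e)=\widehat A$. The next lemma isolates the two properties that we shall establish for each piece of $\widehat G$ that meets a compact open set.

\begin{lemma}\label{lem:cut}
Let $A$ be a $C^*$-algebra that has a full projection and a Hausdorff primitive ideal space. Then every compact open $S\subseteq\widehat A$ is closed and is the support of a projection in $A$. The algebra $\mathcal K\otimes A$ of \textup{(F4)} also has a full projection and a Hausdorff primitive ideal space.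
\end{lemma}

\begin{proof}
By (F1), $S$ is the preimage of its image $S'$ in $\operatorname{Prim}(A)$. The set $S'$ is compact, hence closed because $\operatorname{Prim}(A)$ is Hausdorff. So $S$ is closed. Let $I$ and $I'$ be the ideals with spectra $S$ and $\widehat A\setminus S$. By (F1), $I\cap I'=0$ and $I+I'=A$, so $A=I\oplus I'$. Let $f$ be the $I$-component of a full projection $e$; it is a projection. If $\pi\in S$, then $\pi(I')=0$ and $\pi(f)=\pi(e)\ne0$. If $\pi\notin S$, then $\pi(f)=0$. The last statement follows from (F4), since $e_{11}\otimes e$ is full for any rank one projection $e_{11}\in\mathcal K$.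
\end{proof}

Without a full projection the conclusion can fail for $S=\widehat A$, by Example~\ref{ex:noproj}. Without the Hausdorff property $S$ need not be closed: for $A=\mathcal K^+$ on an infinite-dimensional space, the point $\{\mathrm{id}\}=\widehat{\mathcal K}$ is compact and open, and it is dense because $\mathrm{id}$ is faithful.

\section{From $C^*(G)$ to $L^1(G)$}\label{sec:L1}

In a $C^*$-algebra, a self-adjoint element $a$ close to a projection has a spectral gap at $1/2$, and the functional calculus turns it into a projection. To stay inside $L^1(G)$ we need the same gap for the spectrum of $a$ in $L^1(G)^+$, which a priori is larger and need not be real. The growth condition compares the two spectral radii for compactly supported functions. Applied to all polynomials in $a$, this comparison locates the spectrum.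

We use one structure theorem, here and in Section~\ref{sec:structure}.

\begin{theorem}[\cite{Usakov,GM}]\label{thm:GM}
A compactly generated $[FC]^-$ group $N$ has a compact normal subgroup $K$ with $N/K\cong\mathbb R^n\times\mathbb Z^m$.
\end{theorem}

Closed subgroups of $[FC]^-$ groups are $[FC]^-$ groups, since a class in the subgroup lies in the intersection of the subgroup with a compact set. Quotients by closed normal subgroups are $[FC]^-$ groups, since continuous images of relatively compact sets are relatively compact.

\begin{lemma}\label{lem:growth}
If $G$ is an $[FC]^-$ group and $U\subset G$ is compact, then $|U^j|$ is bounded by a polynomial in $j$.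
\end{lemma}

\begin{proof}
Let $H$ be the subgroup generated by $U$ and a compact neighborhood of $1$. It is open, hence closed, and compactly generated. By Theorem~\ref{thm:GM}, $H/K\cong\mathbb R^n\times\mathbb Z^m\subset\mathbb R^{n+m}$ with $K$ compact. The image of $U$ lies in a ball of some radius $c$ about $0$, so the image of $U^j$ lies in the ball of radius $cj$. As $K$ is compact, the Haar measure of the preimage of a Borel set is a fixed multiple of its Haar measure in $\mathbb R^n\times\mathbb Z^m$, which for this ball is $O(j^{n+m})$.
\end{proof}

For $b\in L^1(G)$ let $r_1(b)=\lim_j\|b^{*j}\|_1^{1/j}$ be the spectral radius.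

\begin{lemma}\label{lem:radius}
Let $G$ satisfy the growth condition of Theorem~\ref{thm:C}. Then $r_1(b)\le\|b\|_{C^*(G)}$ for all $b\in C_c(G)$.
\end{lemma}

\begin{proof}
Let $U$ be the support of $b$ and let $\lambda_G$ be the left regular representation, so that $\lambda_G(b)\xi=b*\xi$. The function $b^{*j}=\lambda_G(b)^{j-1}b$ vanishes outside $U^j$, so by the Cauchy--Schwarz inequality
\[
\|b^{*j}\|_1\le|U^j|^{1/2}\,\|b^{*j}\|_2\le|U^j|^{1/2}\,\|\lambda_G(b)\|^{j-1}\,\|b\|_2 .
\]
Taking $j$th roots gives $r_1(b)\le\|\lambda_G(b)\|\le\|b\|_{C^*(G)}$. This is the only place where the growth condition is used.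
\end{proof}

\begin{lemma}\label{lem:spectrum}
Let $G$ be as in Lemma~\ref{lem:radius} and let $a=a^*\in C_c(G)$. Let $X\subset\mathbb R$ be the union of $\{0\}$ and the spectrum of $a$ in $C^*(G)^+$, and let $\mathcal C$ be the closed subalgebra of $L^1(G)^+$ generated by $1$ and $a$. Then the spectrum of $a$ in $\mathcal C$ is contained in $X$.
\end{lemma}

\begin{proof}
Since $\mathcal C$ is a commutative unital Banach algebra, the spectrum consists of the values $z_0=\chi(a)$ of the characters $\chi$ of $\mathcal C$. If $p$ is a polynomial with $p(0)=0$, then $p(a)\in C_c(G)$, and Lemma~\ref{lem:radius} gives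
\begin{equation}\label{eq:polybound}
|p(z_0)|=|\chi(p(a))|\le r_1(p(a))\le\|p(a)\|_{C^*(G)}\le\max_X|p| .
\end{equation}
Suppose that $z_0\notin X$. The function $t\mapsto(t-z_0)^{-1}$ is continuous on the compact set $X\subset\mathbb R$, so by the Weierstrass theorem there is a polynomial $s$ such that $r(z)=1-(z-z_0)s(z)$ satisfies $|r|<\frac14$ on $X$. Also $r(z_0)=1$. Put $p=r-r(0)$. As $0\in X$, we have $|p|<\frac12$ on $X$ and $|p(z_0)|>\frac34$. This contradicts \eqref{eq:polybound}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
That $[FC]^-$ groups satisfy the hypothesis is Lemma~\ref{lem:growth}. Let $0<\delta\le\min(1/4,\varepsilon/2)$. Since $C_c(G)$ is a dense $*$-subalgebra of $C^*(G)$, there is $a=a^*\in C_c(G)$ with $\|a-P\|_{C^*(G)}<\delta$. The spectrum of $P$ lies in $\{0,1\}$, so in the notation of Lemma~\ref{lem:spectrum} we have $X\subset[-\delta,\delta]\cup[1-\delta,1+\delta]$. The circle $|z-1|=\frac12$ misses this set, and we may put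
\[
f=\frac1{2\pi i}\oint_{|z-1|=1/2}(z-a)^{-1}\,dz=h(a)\in\mathcal C,
\]
where $h=1$ inside the circle and $h=0$ outside. Since $h^2=h$, we have $f^2=f$. The adjoint of $(z-a)^{-1}$ is $(\bar z-a)^{-1}$, and complex conjugation maps the circle to itself with reversed orientation, which compensates for the conjugation of $1/2\pi i$; so $f^*=f$. The character of $L^1(G)^+$ with kernel $L^1(G)$ sends $a$ to $0$ and $f$ to $h(0)=0$, so $f\in L^1(G)$. The inclusion $L^1(G)^+\to C^*(G)^+$ is continuous and unital, so in $C^*(G)^+$ the element $f$ is $h(a)$ in the sense of the continuous functional calculus, and $\|f-a\|\le\sup_{t\in X}|h(t)-t|\le\delta$. Hence $\|f-P\|_{C^*(G)}<2\delta\le\varepsilon$.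

If $\varepsilon\le1$, then for each $\pi\in\widehat G$ the projections $\pi(f)$ and $\pi(P)$ are at distance less than $1$. A nonzero projection has norm $1$, so one of them vanishes if and only if the other does. Thus $S(f)=S(P)$. Since projections of $L^1(G)$ are projections of $C^*(G)$, the last assertion follows.
\end{proof}

\section{The structure of $[FC]^-$ groups}\label{sec:structure}

Theorem~\ref{thm:GM} concerns compactly generated groups. For a general $[FC]^-$ group we apply it to an open, compactly generated subgroup that is normal; the compact subgroup that it provides is then normal in the whole group. We begin with two facts about abstract groups. For a subset $X$ of a group $G$ write $X^G=\bigcup_ggXg^{-1}$.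

\begin{lemma}\label{lem:FC}
Let $L$ be an FC-group with center $Z(L)$. Then \textup{(i)} every element of $[L,L]$ has finite order, and \textup{(ii)} every element of $L$ has a positive power in $Z(L)$.
\end{lemma}

\begin{proof}
Subgroups of FC-groups are FC-groups. If $Y$ is a finitely generated FC-group, then $Z(Y)$ is the intersection of the centralizers of finitely many generators, each of finite index. So $[Y:Z(Y)]<\infty$, and by Schur's theorem on groups with center of finite index, $[Y,Y]$ is finite.

(i) An element of $[L,L]$ is a finite product of commutators, so it lies in $[Y,Y]$ for a finitely generated $Y\le L$.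

(ii) Given $x\in L$, write $L=\bigcup_{i=1}^ky_iC_L(x)$, where $C_L(x)$ is the centralizer, and let $Y=\langle x,y_1,\dots,y_k\rangle$. Some $x^m$ with $m\ge1$ lies in $Z(Y)$. It commutes with all $y_i$ and with $C_L(x)$, hence with $L$.
\end{proof}

\begin{lemma}\label{lem:conj}
If $G$ is an $[FC]^-$ group and $C\subset G$ is compact, then $C^G$ is relatively compact.
\end{lemma}

\begin{proof}
First let $G$ be $\sigma$-compact, say $G=\bigcup_jK_j$ with $K_j$ compact and $K_j\subset\operatorname{int}K_{j+1}$. The sets $A_j=\{x:x^G\subset K_j\}=\bigcap_gg^{-1}K_jg$ are closed. They cover $G$, because every compact set, in particular the closure of a class, lies in some $K_j$. By the Baire category theorem some $A_j$ has an interior point $x_0$. Then $W=x_0^{-1}\operatorname{int}A_j$ is a neighborhood of $1$, and $W^G\subset K_j^{-1}K_j$ because $gx_0^{-1}yg^{-1}=(gx_0g^{-1})^{-1}(gyg^{-1})$. Cover $C$ by finitely many sets $x_iW$. Then $C^G\subset\bigcup_ix_i^GK_j^{-1}K_j$, which is relatively compact.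

Now let $G$ be arbitrary and suppose that $C^G$ is not relatively compact. Let $U$ be a compact neighborhood of $1$. No finite union of translates of $U$ contains $C^G$, so we can choose inductively $y_j=g_jc_jg_j^{-1}\notin\bigcup_{i<j}y_iU$ with $g_j\in G$, $c_j\in C$. The subgroup $G_1$ generated by $U$, $C$ and all $g_j$ is open, $\sigma$-compact and $[FC]^-$. By the first part $C^{G_1}$, which contains all $y_j$, is relatively compact. Cover it by finitely many translates $zU_1$ of an open neighborhood $U_1$ of $1$ with $U_1^{-1}U_1\subset U$. Two elements $y_i,y_j$ with $i<j$ lie in one translate, so $y_i^{-1}y_j\in U$, contrary to the choice of $y_j$.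
\end{proof}

\begin{proposition}\label{prop:structure}
If $G$ is an $[FC]^-$ group, there is a compact normal subgroup $K$ with $G/K\cong V\times D$, where $V=\mathbb R^n$ and $D$ is a discrete FC-group.
\end{proposition}

\begin{proof}
Let $U$ be a compact neighborhood of $1$ and let $N$ be the subgroup generated by $U^G$. It is normal and open, hence closed, so it contains $\overline{U^G}$, which is compact by Lemma~\ref{lem:conj} and generates $N$. By Theorem~\ref{thm:GM}, $N/K\cong\mathbb R^n\times\mathbb Z^m$ with $K$ compact. Since $\mathbb R^n\times\mathbb Z^m$ has no nontrivial compact subgroup, $K$ contains every compact subgroup of $N$, in particular every $gKg^{-1}$. So $K$ is normal in $G$. Let $L=G/K$, an $[FC]^-$ group, and let $V\cong\mathbb R^n$ be the identity component of $N/K$. It is open in $L$, and it is normal in $L$ because conjugation preserves $N/K$ and hence its identity component.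

\emph{$V$ is central in $L$.} Conjugation by $g\in L$ is a continuous automorphism of $V$, hence a linear map $\alpha_g$. For $v\in V$ we have $vgv^{-1}=v\,(gv^{-1}g^{-1})\,g=\big((1-\alpha_g)v\big)g$. The class of $g$ is relatively compact and $V$ is closed, so the range of the linear map $1-\alpha_g$ is bounded. Hence $\alpha_g=1$.

\emph{$L$ is an FC-group.} Let $x\in L$. Its class in the discrete group $L/V$ is relatively compact, hence finite, so $L_1=\{y:[y,x]\in V\}$ is a subgroup of finite index. For $y,y'\in L_1$ we have $[yy',x]=y[y',x]y^{-1}[y,x]=[y',x][y,x]$, as $V$ is central. So $\{[y,x]:y\in L_1\}$ is a subgroup of $V$. It lies in the relatively compact set $x^Lx^{-1}$, and a bounded subgroup of $\mathbb R^n$ is trivial. Thus $L_1=C_L(x)$ and the class of $x$ is finite.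

\emph{$V$ is a direct factor.} By Lemma~\ref{lem:FC}(i), $[L,L]\cap V$ is trivial, so $V$ embeds in the abelian group $L/[L,L]$. A divisible subgroup of an abelian group is a direct summand, so there is a homomorphism $r:L\to V$ with $r|_V=\mathrm{id}$. It is continuous because $V$ is open. Put $D=\ker r$. Then $L=VD$, the intersection $V\cap D$ is trivial, and $V$ is central and open. Hence $D$ is discrete and $L\cong V\times D$ as topological groups. As a subgroup of $L$, $D$ is an FC-group.
\end{proof}

\section{Reduction to central extensions by the circle}\label{sec:reduction}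

Fix an $[FC]^-$ group $G$ and $K$, $V$, $D$ as in Proposition~\ref{prop:structure}, and identify $G/K$ with $V\times D$.

\subsection{The pieces $\widehat G_O$}

For $\sigma\in\widehat K$ let $p_\sigma=d_\sigma\overline{\chi_\sigma}\,m_K$, a measure on $K$ and hence a multiplier of $C^*(G)$. By the Peter--Weyl theory the $p_\sigma$ are mutually orthogonal projections, and for every representation $\pi$ of $G$ the operator $\pi(p_\sigma)$ is the projection onto the $\sigma$-isotypic subspace of $\pi|_K$, with $\sum_\sigma\pi(p_\sigma)=1$ strongly. Since $m_K$ is invariant under automorphisms of $K$, we have $\delta_gp_\sigma\delta_g^{-1}=p_{g\sigma}$. The stabilizer $G_\sigma$ contains $K$. It is open, because $g\mapsto\chi_{g\sigma}$ is continuous into $C(K)$ with the supremum norm, while distinct irreducible characters are at distance $\sqrt2$ in $L^2(K)$.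

\begin{lemma}\label{lem:pieces}
For each $\pi\in\widehat G$ the set of $\sigma\in\widehat K$ contained in $\pi|_K$ is a single $G$-orbit. The sets $\widehat G_O$ partition $\widehat G$ and are nonempty, open and closed, and $\widehat G_O=\{\pi:\pi(p_\sigma)\ne0\}$ for every $\sigma\in O$.
\end{lemma}

\begin{proof}
For each orbit $O$ the projection $\sum_{\tau\in O}\pi(p_\tau)$ commutes with $\pi(G)$, so it is $0$ or $1$. These projections are orthogonal with sum $1$, so exactly one of them is $1$. The $\pi(p_\tau)$, $\tau\in O$, are conjugate under $\pi(G)$, so they vanish simultaneously. This gives the first statement, the partition and the formula. By (F3), $\widehat G_O$ is the spectrum of the ideal $J=\overline{C^*(G)p_\sigma C^*(G)}$, so it is open; its complement is a union of other pieces, so it is closed. Choose $f\in C_c(G)$ with $f|_K=\overline{\chi_\sigma}$. Then $p_\sigma*f$ is continuous and $(p_\sigma*f)(1)=d_\sigma\int_K|\chi_\sigma|^2\,dm_K=d_\sigma$. So $p_\sigma f\neq0$, and $f^*p_\sigma f=(p_\sigma f)^*(p_\sigma f)$ is a nonzero element of $J$. Hence $\widehat G_O\ne\emptyset$.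
\end{proof}

Fix $\sigma:K\to U(d)$ irreducible with orbit $O$, and write $p=p_\sigma$, $H=G_\sigma$. Since $\delta_hp\,\delta_h^{-1}=p$ for $h\in H$, the projection $p$ is central in $M(C^*(H))$. Put $A_\sigma=pC^*(H)\subset C^*(G)$. The orbit $O$ may be infinite, so we do not sum the $p_\tau$ over $O$ but pass to the corner of one of them; in this corner only the stabilizer survives.

\begin{lemma}\label{lem:corner}
We have $pC^*(G)p=A_\sigma$. The map $\pi\mapsto\pi|_{\pi(p)H_\pi}$ is a homeomorphism $\widehat G_O\to\widehat{A_\sigma}$, and it carries the support in $\widehat G$ of a projection $f\in A_\sigma$, which lies in $\widehat G_O$, onto the support of $f$ in $\widehat{A_\sigma}$.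
\end{lemma}

\begin{proof}
Since $H$ is open, every $f\in C_c(G)$ is a finite sum of functions in $C_c(G)$ supported in single cosets $gH$. Such a function is $\delta_g*f'$ with $f'\in C_c(H)$, and
\[
p\,\delta_gf'p=\delta_g\,(\delta_g^{-1}p\,\delta_g)\,p\,f'=\delta_g\,p_{g^{-1}\sigma}\,p\,f',
\]
which is $0$ unless $g\in H$. So $pC_c(G)p=pC_c(H)$, and taking closures gives the first claim. The homeomorphism is (F3). For $f\in A_\sigma$ we have $\pi(f)=\pi(p)\pi(f)\pi(p)$, so $\pi(f)=0$ if $\pi\notin\widehat G_O$, and otherwise $\pi(f)\neq0$ if and only if its restriction to $\pi(p)H_\pi$ is nonzero.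
\end{proof}

\subsection{The group $E_\sigma$}

Representations of $A_\sigma$ are the representations $\pi$ of $H$ whose restriction to $K$ is a multiple of $\sigma$. We shall see that such a $\pi$ has the form $\pi(h)=u_h\otimes\rho_h$, with $u_h$ as in \eqref{eq:intertwiner} and $\rho_h$ an operator on the multiplicity space. Each factor is determined only up to a scalar, and there need not be a multiplicative or continuous choice. We avoid any choice by working on the group of all pairs $(h,u_h)$, on which $\rho$ is an honest representation.

The open subgroup $H/K$ of $V\times D$ contains the connected group $V$, so $Q:=H/K=V\times D_\sigma$, where $D_\sigma\le D$ is a discrete FC-group. Let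
\[
\widetilde H=\{(h,u)\in H\times U(d):\ \sigma(hkh^{-1})=u\,\sigma(k)\,u^{-1}\text{ for all }k\in K\},
\]
a closed subgroup of $H\times U(d)$. The projection $\widetilde H\to H$ is onto because $H$ fixes the class of $\sigma$, and its kernel is the group of scalars $\{(1,t):t\in\mathbb T\}$ by Schur's lemma. It is proper because $U(d)$ is compact. A proper map into a locally compact Hausdorff space is closed, and a closed continuous surjection is a quotient map; so $H\cong\widetilde H/\mathbb T$ topologically. The compact subgroup $K_0=\{(k,\sigma(k)):k\in K\}$ meets the scalars trivially, and it is normal in $\widetilde H$ because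
\[
(h,u)(k,\sigma(k))(h,u)^{-1}=(hkh^{-1},u\sigma(k)u^{-1})=(hkh^{-1},\sigma(hkh^{-1})).
\]
Put $E=E_\sigma=\widetilde H/K_0$, let $\varpi:\widetilde H\to E$ be the quotient map, and let $\iota(t)=\varpi(1,\bar t)$. Then $\iota$ embeds $\mathbb T$ as a central subgroup of $E$. The product of $K_0$ and the scalars is the preimage of $K$ in $\widetilde H$, so $E/\iota(\mathbb T)\cong H/K=Q$. For example, if $K=\mathbb T$ is central in $G$ and $\sigma(t)=t$, then $\widetilde H=G\times\mathbb T$, the map $\varpi(h,u)\mapsto hu^{-1}$ identifies $E$ with $G$, and $\iota$ becomes the inclusion of $K$.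

The commutator of $\varpi(h,u_h)$ and $\varpi(g,u_g)$ is $\varpi([h,g],[u_h,u_g])$, and for $[h,g]\in K$ it is trivial if and only if $[u_h,u_g]=\sigma([h,g])$. Two lifts to $E$ of an element of $Q$ differ by a central element. Hence the set in \eqref{eq:Zsigma} does not depend on any choice, and
\begin{equation}\label{eq:ZE}
Z_\sigma=\{v\in V:\ \text{the lifts of $v$ to $E_\sigma$ are central in }E_\sigma\}.
\end{equation}
It is the image of a closed subgroup containing $\iota(\mathbb T)$, hence a closed subgroup of $V$.

Let $E'$ be any locally compact group with a central subgroup $\iota(\mathbb T)\cong\mathbb T$. The measure $q=\int_{\mathbb T}\bar t\,\delta_{\iota(t)}\,dt$ is a central projection in $M(C^*(E'))$. A representation $\rho$ of $E'$ is called \emph{genuine} if $\rho(\iota(t))=t1$ for all $t$; this holds if and only if $\rho(q)=1$, so genuine representations are the representations of $qC^*(E')$. The map $j:E'\to UM(qC^*(E'))$, $j(x)=q\delta_x$, is a strictly continuous homomorphism with $j(\iota(t)x)=t\,j(x)$, and $\int a(x)j(x)\,dx=qa$ for $a\in C_c(E')$.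

\begin{lemma}\label{lem:iso}
$A_\sigma\cong M_d\otimes qC^*(E_\sigma)$.
\end{lemma}

\begin{proof}
For $(h,u)\in\widetilde H$ put $\Psi(h)=u\otimes j(\varpi(h,u))$. Since $\varpi(h,tu)=\iota(\bar t)\varpi(h,u)$, replacing $u$ by $tu$ multiplies the two factors by $t$ and $\bar t$, so the value depends only on $h$. As $\widetilde H\to H$ is a quotient map, $\Psi$ is a strictly continuous homomorphism $H\to UM(M_d\otimes qC^*(E))$, and $\Psi(k)=\sigma(k)\otimes1$ for $k\in K$. Integrate $\Psi$ as in (F5). Then $\Psi(p)=\sigma(p)\otimes1=1$, so $\Psi(C^*(H))=\Psi(A_\sigma)$.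

\emph{$\Psi$ is injective on $A_\sigma$.} Let $\pi$ be a faithful representation of $A_\sigma$, viewed as a representation of $H$ with $\pi(p)=1$. Write $H_\pi=\mathbb C^d\otimes H'$ with $\pi(k)=\sigma(k)\otimes1$. For $(h,u)\in\widetilde H$ and $k\in K$,
\[
(u^{-1}\otimes1)\pi(h)(\sigma(k)\otimes1)=(u^{-1}\sigma(hkh^{-1})\otimes1)\pi(h)=(\sigma(k)\otimes1)(u^{-1}\otimes1)\pi(h).
\]
Since $\sigma(K)$ spans $M_d$, we get $(u^{-1}\otimes1)\pi(h)=1\otimes\rho(h,u)$ with $\rho(h,u)$ unitary and strongly continuous in $(h,u)$. Multiplying $\pi(h)=u\otimes\rho(h,u)$ and $\pi(h')=u'\otimes\rho(h',u')$ shows that $\rho$ is a homomorphism. It is trivial on $K_0$ and $\rho(1,\bar t)=t$. So $\rho$ is a genuine representation of $E$, and $\pi=(\mathrm{id}\otimes\rho)\circ\Psi$. Since $\pi$ is injective on $A_\sigma$, so is $\Psi$.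

\emph{The image lies in $M_d\otimes qC^*(E)$.} Normalize Haar measures so that $\int_{\widetilde H}=\int_H\int_{\mathbb T}=\int_E\int_{K_0}$, with $\mathbb T$ and $K_0$ of mass one. Let $f\in C_c(H)$. The function $(h,u)\mapsto f(h)u_{il}\,j(\varpi(h,u))$ on $\widetilde H$ is invariant under the scalars, so its integral over $H$, which is the $(i,l)$ entry of $\Psi(f)$, equals its integral over $\widetilde H$. Integrating first over $K_0$ gives
\[
\Psi(f)_{il}=\int_Ea(x)j(x)\,dx=qa,\qquad a(\varpi(h,u))=\int_Kf(hk)\,(u\sigma(k))_{il}\,dk,
\]
with $a\in C_c(E)$.

\emph{The image is all of $M_d\otimes qC^*(E)$.} The image $R=\Psi(C^*(H))$ is closed. For $\nu\in L^1(K)$, regarded as a measure on $H$, and $f\in C_c(H)$ we have $\Psi(\nu*f)=(\sigma(\nu)\otimes1)\Psi(f)$ and $\Psi(f*\nu)=\Psi(f)(\sigma(\nu)\otimes1)$. As $\sigma(L^1(K))=M_d$, the space $R$ is stable under left and right multiplication by $M_d\otimes1$. Multiplying by matrix units, we see that $R=M_d\otimes R_0$, where $R_0=\{b:e_{11}\otimes b\in R\}$ is a closed subspace that contains all entries of all elements of $R$. The functions $a\in C_c(E)$ with $a(\iota(t)x)=\bar t\,a(x)$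 are exactly the functions $q*a'$, $a'\in C_c(E)$, as one reads off from $(q*a')(x)=\int\bar t\,a'(\iota(t)^{-1}x)\,dt$; so they are dense in $qC^*(E)$. Given such an $a$, put $f_l(h)=a(\varpi(h,u))\,\overline{u_{1l}}$. Replacing $u$ by $tu$ multiplies the two factors by $t$ and $\bar t$, so $f_l$ is a well-defined continuous function on $H$, and it has compact support because $\varpi$ is proper. Since $\sum_l|u_{1l}|^2=1$,
\[
\sum_l\Psi(f_l)_{1l}=\int_Ha(\varpi(h,u))\,j(\varpi(h,u))\,dh=\int_Ea(x)j(x)\,dx=qa=a;
\]
both integrals equal the integral over $\widetilde H$ of a function that is invariant under the scalars and under $K_0$. So $a\in R_0$, and $R_0=qC^*(E)$.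
\end{proof}

\section{Central extensions of $V\times D$ by the circle}\label{sec:extensions}

By Lemmas~\ref{lem:corner} and~\ref{lem:iso}, everything depends on the following statement.

\begin{proposition}\label{prop:main}
Let $E$ be a locally compact group with a central subgroup $\mathbb T$ such that $E/\mathbb T=Q=V\times D$, where $V=\mathbb R^n$ and $D$ is a discrete FC-group. Let $\mathcal Z$ be the closed subgroup of those $v\in V$ whose lifts are central in $E$, and let $A=qC^*(E)$.
\begin{itemize}
\item[(i)] If $\mathcal Z$ is not discrete, then $\widehat A$ has no nonempty compact open subset.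
\item[(ii)] If $\mathcal Z$ is discrete, then $A$ has a full projection and $\operatorname{Prim}(A)$ is Hausdorff.
\end{itemize}
\end{proposition}

We write $\bar x$ for the image of $x\in E$ in $Q$, and $E_U$ for the preimage of a subgroup $U\le Q$.

\subsection{The commutator pairing}

If $x,y\in E$ and $\bar y\in Z(Q)$, then $[x,y]\in\mathbb T$, and it depends only on $\bar x$ and $\bar y$. Put $\beta(\bar x,\bar y)=[x,y]$. The identities $[xx',y]=x[x',y]x^{-1}[x,y]$ and $[x,yy']=[x,y]\,y[x,y']y^{-1}$ show that $\beta:Q\times Z(Q)\to\mathbb T$ is multiplicative in each variable. It is continuous because quotient maps of groups are open. On $Z(Q)\times Z(Q)$ we have $\beta(\bar x,\bar y)=\beta(\bar y,\bar x)^{-1}$. Note that $V\subset Z(Q)$ and $\mathcal Z=\{v\in V:\beta(\cdot,v)=1\}$.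

The character group of $V$, with the topology of uniform convergence on compact sets, is $V^*$ via $\xi\mapsto e^{i\langle\xi,\cdot\rangle}$. Since $\beta$ is jointly continuous, there is a continuous homomorphism $\gamma$ with
\begin{equation}\label{eq:gamma}
\gamma:Q\to V^*,\qquad\beta(\bar x,v)=e^{i\langle\gamma(\bar x),v\rangle}\quad(v\in V).
\end{equation}
Its restriction to $V$ is linear, so $\omega(v,v')=\langle\gamma(v),v'\rangle$ is a bilinear form on $V$. It is alternating, since $e^{is^2\omega(v,v)}=\beta(sv,sv)=1$ for all real $s$.

\begin{lemma}\label{lem:split}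
Let $U\subseteq V$ be a linear subspace with $\omega|_{U\times U}=0$. Then there is a continuous homomorphism $U\to E$, $v\mapsto\tilde v$, with $\tilde v$ a lift of $v$. The map $(t,v)\mapsto t\tilde v$ is an isomorphism $\mathbb T\times U\cong E_U$, and $qC^*(E_U)\cong C_0(U^*)$, with $q\delta_{\tilde v}$ corresponding to the function $\xi\mapsto e^{i\langle\xi,v\rangle}$.
\end{lemma}

\begin{proof}
The group $E_U$ is abelian. Extend the identity character of $\mathbb T$ to a continuous character $\chi$ of $E_U$, by (F5). The map $x\mapsto\chi(x)^{-1}x$ is a continuous homomorphism that is trivial on $\mathbb T$, so it descends to the required lift. The inverse of $(t,v)\mapsto t\tilde v$ is $x\mapsto(\chi(x),\bar x)$. The dual group of $\mathbb T\times U$ is $\mathbb Z\times U^*$, and $q$ corresponds to the indicator function of $\{1\}\times U^*$.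
\end{proof}

\subsection{Splitting off the symplectic part}

In Section~\ref{sec:example} the preimage of $V$ was abelian, which provided the algebra $C_0(V^*)$ containing $\varphi$. In general $\omega\ne0$. The part of $V$ on which $\omega$ is nondegenerate generates a Heisenberg-type group, which contributes only a tensor factor $\mathcal K$ and can be discarded.

\begin{lemma}\label{lem:symplectic}
Let $V_0=\{v\in V:\omega(v,\cdot)=0\}$. There is a closed subgroup $C\supseteq\mathbb T$ of $E$ with $C/\mathbb T=V_0\times D'$, where $D'\cong D$ is discrete, such that $\mathcal Z$ is the set of $v\in V_0$ whose lifts are central in $C$, and $A\cong\mathcal K(L^2(\mathbb R^r))\otimes qC^*(C)$ for some $r\ge0$.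
\end{lemma}

\begin{proof}
Choose a complement $V=W\oplus V_0$. Then $\omega|_W$ is symplectic; let $\dim W=2r$. Let $C$ be the centralizer of $E_W$ in $E$. By nondegeneracy, for $\bar x\in Q$ there is a unique $w'(\bar x)\in W$ with $\langle\gamma(\bar x),w\rangle=\omega(w'(\bar x),w)$ for all $w\in W$. The map $w':Q\to W$ is a continuous homomorphism with $w'|_W=\mathrm{id}$, and $Q':=C/\mathbb T=\ker w'$. As $W$ is central, $Q\cong W\times Q'$. Hence $E=E_WC$ and $E_W\cap C=\mathbb T$.

\emph{The group $Q'$.} We have $Q'\cap V=\{v:\omega(v,W)=0\}=V_0$, because for $v=w+v_0$ the condition reads $\omega(w,W)=0$. So $V_0$ is open and central in $Q'$, and $Q'/V_0\cong Q/V\cong D$ because $Q=WQ'$. The projection $Q\to V$ along $D$ followed by the projection $V\to V_0$ along $W$ restricts to a continuous homomorphism $Q'\to V_0$ that is the identity on $V_0$. Its kernel $D'\cong Q'/V_0$ is discrete and $Q'=V_0\times D'$.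

\emph{The group $\mathcal Z$.} If $v\in\mathcal Z$, then $e^{i\omega(v',v)}=1$ for all $v'\in V$, so $v\in V_0$ by scaling $v'$, and the lifts of $v$ are central in $C$. Conversely, lifts of $v\in V_0$ lie in $C$ and so commute with $E_W$; if they are central in $C$, they are central in $E=E_WC$.

\emph{The algebra.} Multiplication $m:E_W\times C\to E$ is a surjective continuous homomorphism with kernel $\Delta=\{(t,t^{-1}):t\in\mathbb T\}$. Its composition with $E\to Q\cong W\times Q'$ is the quotient map by the compact group $\mathbb T\times\mathbb T$, which is proper. So $m$ is proper, hence a quotient map, and $E\cong(E_W\times C)/\Delta$. By (F5), $C^*(E)\cong m_\Delta\big(C^*(E_W)\otimes_{\max}C^*(C)\big)$, and $q$ corresponds to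
\[
m_\Delta(q\otimes1)=\iint\bar t\,\delta_{(ts,\,s^{-1})}\,ds\,dt=\iint\overline{t_1t_2}\;\delta_{(t_1,t_2)}\,dt_1\,dt_2=q\otimes q .
\]
The maximal tensor product distributes over finite direct sums, so $A\cong qC^*(E_W)\otimes_{\max}qC^*(C)$.

Choose complementary Lagrangian subspaces $W=\ell\oplus\ell'$, and lifts $a\mapsto\tilde a$ on $\ell$ and $b\mapsto\tilde b$ on $\ell'$ as in Lemma~\ref{lem:split}. The map $(t,a,b)\mapsto t\tilde a\tilde b$ is a homeomorphism $\mathbb T\times\ell\times\ell'\to E_W$: the components $a,b$ of $\bar x$ depend continuously on $x$, and $t=x(\tilde a\tilde b)^{-1}$. So $E_W=E_\ell\rtimes\ell'$, and by (F6) and Lemma~\ref{lem:split}, $qC^*(E_W)\cong C_0(\ell^*)\rtimes\ell'$. Since $\tilde b\tilde a\tilde b^{-1}=e^{i\omega(b,a)}\tilde a$, the element $b$ sends the function $e^{i\langle\xi,a\rangle}$ to $e^{i\langle\xi+\omega(b,\cdot),a\rangle}$; it acts by a translation of $\ell^*$. The map $b\mapsto\omega(b,\cdot)|_\ell$ is an isomorphism $\ell'\to\ell^*$. By (F6), $qC^*(E_W)\cong\mathcal K(L^2(\mathbb R^r))$, and (F4) finishes the proof.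
\end{proof}

By (F4) and Lemma~\ref{lem:cut}, both conclusions of Proposition~\ref{prop:main} pass from $qC^*(C)$ to $A$, and $\mathcal Z$ is the same for $C$ and $E$. So we replace $E$ by $C$ and \emph{assume from now on that $\omega=0$}. Then $\gamma$ is trivial on $V$. Fix a lift $v\mapsto\tilde v$ on $V$ as in Lemma~\ref{lem:split}, let $l=\dim V$, and put
\[
V_1=\{v\in V:\langle\gamma(x),v\rangle=0\text{ for all }x\in D\}.
\]
We have $\mathcal Z=\{v:\langle\gamma(D),v\rangle\subset2\pi\mathbb Z\}\supseteq V_1$. A closed subgroup of $\mathbb R^l$ that is not discrete contains a line, and a line contained in $\mathcal Z$ lies in $V_1$. Hence \emph{$\mathcal Z$ is discrete if and only if $V_1=0$}, that is, if and only if $\gamma(D)$ spans $V^*$.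

\subsection{The case $V_1\neq0$}

Here a central vector group splits off, and its dual is a noncompact direction in $\widehat A$, as for the piece $\widehat G_0$ of Section~\ref{sec:example}. Write $V=V_1\oplus V''$, let $E''=E_{V''\times D}$, and let $v_1:Q\to V_1$ be the projection. The elements $\tilde v$, $v\in V_1$, are central in $E$, so $(v,x)\mapsto\tilde vx$ is a continuous homomorphism $V_1\times E''\to E$. It has the continuous inverse $x\mapsto(v,\tilde v^{-1}x)$ with $v=v_1(\bar x)$. By (F5) and (F4), $A\cong C_0(V_1^*)\otimes qC^*(E'')$ and $\widehat A\cong V_1^*\times Y$ with $Y=(qC^*(E''))^\wedge$. The projection onto $V_1^*$ is continuous and open, so it would map a nonempty compact open set onto a nonempty compact open subset of the nonzero vector space $V_1^*$, which has none. This proves Proposition~\ref{prop:main}(i).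

\subsection{The case $V_1=0$: a lattice of translations}

We look for the analogue of the powers $u^n$ in Section~\ref{sec:example}: a homomorphic image of $\mathbb Z^l$ in $E$ that translates $V^*$ by a lattice. Elements of $D$ whose images under $\gamma$ form a basis need not commute in $D$; passing to powers repairs this. Their lifts need not commute in $E$; multiplying by elements of $V$ repairs that.

\begin{lemma}\label{lem:lattice}
Let $\omega=0$, $V_1=0$ and $\Lambda=\mathbb Z^l$. There is a homomorphism $\Lambda\to E$, $\lambda\mapsto x_\lambda$, with $\bar x_\lambda\in Z(Q)$, such that $\gamma_\lambda:=\gamma(\bar x_\lambda)=\sum_i\lambda_i\gamma_i$ for a basis $\gamma_1,\dots,\gamma_l$ of $V^*$.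
\end{lemma}

\begin{proof}
Choose $l$ elements of $D$ whose images under $\gamma$ form a basis of $V^*$. By Lemma~\ref{lem:FC}(ii) they have positive powers $d_1,\dots,d_l\in Z(D)\subset Z(Q)$, and $\gamma_i=\gamma(d_i)$ is still a basis, since $\gamma(d^m)=m\gamma(d)$. Write $\beta(d_i,d_j)=e^{i\theta_{ij}}$ for $i<j$. Choose $v_j\in V$ with $\langle\gamma_i,v_j\rangle=-\theta_{ij}$ for $i<j$ and $\langle\gamma_i,v_j\rangle=0$ for $i\ge j$. Let $x_i$ be a lift of $d_iv_i\in Z(Q)$. For $i<j$,
\[
[x_i,x_j]=\beta(d_i,d_j)\,\beta(d_i,v_j)\,\beta(d_j,v_i)^{-1}\beta(v_i,v_j)=e^{i(\theta_{ij}+\langle\gamma_i,v_j\rangle-\langle\gamma_j,v_i\rangle)}=1 .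
\]
So $x_\lambda=\prod_ix_i^{\lambda_i}$ defines a homomorphism, and $\gamma(\bar x_i)=\gamma_i$ because $\gamma$ is trivial on $V$.
\end{proof}

\subsection{A full projection}

The subgroup $E_V$ is open in $E$, so $C_0(V^*)\cong qC^*(E_V)$ is a subalgebra of $A$ by (F5) and Lemma~\ref{lem:split}. It contains an approximate identity of $A$, namely $q$ times an approximate identity of $L^1(E)$ supported in $E_V$. Put $u_\lambda=j(x_\lambda)\in UM(A)$, so that $u_\lambda u_\mu=u_{\lambda+\mu}$. From $x_\lambda\tilde vx_\lambda^{-1}=e^{i\langle\gamma_\lambda,v\rangle}\tilde v$ we get $u_\lambda j(\tilde v)u_\lambda^*=e^{i\langle\gamma_\lambda,v\rangle}j(\tilde v)$. Since $j(\tilde v)$ is the function $e^{i\langle\xi,v\rangle}$, integration against $L^1(V)$ gives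
\[
u_\lambda gu_\lambda^*=\alpha_\lambda(g),\qquad\alpha_\lambda(g)(\xi)=g(\xi+\gamma_\lambda)\qquad(g\in C_0(V^*)).
\]
Choose $\varphi_0\ge0$ in $C_c(V^*)$, positive on the closed parallelepiped spanned by $\gamma_1,\dots,\gamma_l$. The sum $\sum_\lambda\alpha_\lambda(\varphi_0)^2$ is locally finite, everywhere positive and $\alpha$-invariant. So $\varphi=\varphi_0\,\big(\sum_\lambda\alpha_\lambda(\varphi_0)^2\big)^{-1/2}$ is a real function in $C_c(V^*)$ with $\sum_\lambda\alpha_\lambda(\varphi)^2=1$. Following \eqref{eq:rankone}, put
\[
e=\sum_\lambda\varphi\,u_\lambda\,\varphi=\sum_\lambda\varphi\,\alpha_\lambda(\varphi)\,u_\lambda\in A .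
\]
Only finitely many terms are nonzero, because $\varphi$ has compact support.

\begin{lemma}\label{lem:full}
The element $e$ is a full projection in $A$.
\end{lemma}

\begin{proof}
Since $u_\lambda^*=u_{-\lambda}$, we have $e^*=e$. With $\nu=\lambda+\mu$, and with finitely many nonzero terms in every sum,
\[
e^2=\sum_{\lambda,\mu}\varphi u_\lambda\varphi^2u_\mu\varphi=\sum_{\lambda,\mu}\varphi\,\alpha_\lambda(\varphi)^2u_{\lambda+\mu}\varphi=\sum_\nu\varphi\Big(\sum_\lambda\alpha_\lambda(\varphi)^2\Big)u_\nu\varphi=e .
\]
Suppose that $\pi\in\widehat A$ and $\pi(e)=0$. Let $I=\ker\pi\cap C_0(V^*)$ and let $N\subseteq V^*$ be the common zero set of the ideal $I$. Since $\pi(\alpha_\lambda(g))=\pi(u_\lambda)\pi(g)\pi(u_\lambda)^*$, the ideal $I$ is $\alpha$-invariant, and $N$ is invariant under translation by the lattice. Let $\varphi(\xi)\ne0$. Choose a real $h\in C_c(V^*)$ with $h(\xi)\ne0$ and support so small that $h\,\alpha_\lambda(h)=0$ for all $\lambda\neq0$. Then $heh=\sum_\lambda h\varphi\,\alpha_\lambda(h\varphi)u_\lambda=h^2\varphi^2$, so $h^2\varphi^2\in I$ and $\xi\notin N$. Thus $N$ misses $\{\varphi\ne0\}$, whose lattice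 translates cover $V^*$. So $N=\emptyset$ and $I=C_0(V^*)$. Then $\pi$ vanishes on an approximate identity of $A$, so $\pi=0$, a contradiction.
\end{proof}

\subsection{The primitive ideal space is Hausdorff}

The plan is to separate primitive ideals by central elements, which are produced by averaging over conjugation. This works in the following setting.

\begin{lemma}\label{lem:average}
Let $B$ be a unital $C^*$-algebra that is the closed linear span of a group $\mathcal U$ of unitaries, and suppose that $\{wyw^*:w\in\mathcal U\}$ is relatively norm compact for each $y\in\mathcal U$. Then $\operatorname{Prim}(B)$ is Hausdorff.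
\end{lemma}

\begin{proof}
Let $\mathcal G_0=\{\operatorname{Ad}w:w\in\mathcal U\}$, a group of automorphisms of $B$. The elements of $B$ with totally bounded $\mathcal G_0$-orbit form a linear subspace, which is closed because $\mathcal G_0$ acts by isometries. It contains $\mathcal U$, so it is $B$. Let $\mathcal G$ be the closure of $\mathcal G_0$ in the product $\prod_{b\in B}\overline{\mathcal G_0b}$, that is, in the topology of pointwise norm convergence. By Tychonoff's theorem $\mathcal G$ is compact, and it consists of isometric $*$-endomorphisms of $B$.

\emph{$\mathcal G$ is a compact group.} The estimate $\|\alpha_i\alpha_i'b-\alpha\alpha'b\|\le\|\alpha_i'b-\alpha'b\|+\|\alpha_i(\alpha'b)-\alpha(\alpha'b)\|$ shows that composition is jointly continuous, so $\mathcal G$ is closed under composition. Let $\alpha_i\to\alpha$ with $\alpha_i\in\mathcal G_0$, and pass to a subnet with $\alpha_i^{-1}\to\alpha'\in\mathcal G$. By joint continuity $\alpha\alpha'=\alpha'\alpha=\mathrm{id}$. So $\mathcal G$ is a group, and inversion is continuous since $\|\alpha_i^{-1}b-\alpha^{-1}b\|=\|\alpha(\alpha^{-1}b)-\alpha_i(\alpha^{-1}b)\|$.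

\emph{Averaging.} Put $\Phi(b)=\int_{\mathcal G}\alpha(b)\,d\alpha$ with normalized Haar measure. By invariance $\Phi(b)$ is fixed by $\mathcal G_0$, so it commutes with $\mathcal U$ and lies in the center $Z$ of $B$. An ideal $I$ is invariant under $\mathcal G_0$, hence under $\mathcal G$, so $\Phi(I)\subseteq I\cap Z$.

\emph{A continuous injection.} If $P=\ker\pi$ with $\pi$ irreducible, then $\pi(Z)=\mathbb C1$, so $P\cap Z$ is a point of the maximal ideal space $\operatorname{Spec}(Z)$, which is Hausdorff. The map $P\mapsto P\cap Z$ is continuous: the preimage of the open set defined by an ideal $I_0$ of $Z$ is $\{P:I_0\not\subset P\}$, the open set defined by the ideal of $B$ generated by $I_0$. Suppose that $P_1\cap Z=P_2\cap Z$ and $a\in P_1$. Then $\Phi(a^*a)\in P_1\cap Z\subseteq P_2$. For a state $\psi$ of $B$ that vanishes on $P_2$, the function $\alpha\mapsto\psi(\alpha(a^*a))$ is continuous and nonnegative with integral $\psi(\Phi(a^*a))=0$. So it vanishes, and $\psi(a^*a)=0$. The states of $B/P_2$ detect nonzero positive elements, so $a\in P_2$. Exchanging the roles gives $P_1=P_2$. A space with a continuous injection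 into a Hausdorff space is Hausdorff.
\end{proof}

The lemma does not apply to $A$. For the group of Section~\ref{sec:example}, conjugation by $u^n$ translates functions off to infinity, and the center of $A$ is zero because each $\pi_s$ maps $A$ into the compact operators on an infinite-dimensional space. We therefore replace $A$ by a Morita equivalent algebra attached to a subgroup $F$ in which $V$ has shrunk to a lattice. The right subgroup is the centralizer of the elements $x_\lambda$, because these elements supply the second half of a covariant pair for $E$ acting on $E/F$.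

Define $\kappa:E\to\widehat\Lambda=\mathbb T^l$ by $\kappa(x)(\lambda)=[x,x_\lambda]=\beta(\bar x,\bar x_\lambda)$; this uses $\bar x_\lambda\in Z(Q)$. It is a continuous homomorphism, trivial on $\mathbb T$, and $\kappa(\tilde v)(\lambda)=e^{-i\langle\gamma_\lambda,v\rangle}$. In the coordinates $\langle\gamma_i,v\rangle$ on $V$, the map $v\mapsto\kappa(\tilde v)$ is the covering $\mathbb R^l\to\mathbb T^l$, $s\mapsto(e^{-is_i})_i$. Since $E_V$ is open in $E$, the map $\kappa$ is open and onto. Let $F=\ker\kappa$, a closed normal subgroup with $E/F\cong\widehat\Lambda$ compact. The group $(F/\mathbb T)\cap V=\{v:\langle\gamma_i,v\rangle\in2\pi\mathbb Z\text{ for all }i\}$ is discrete, and it is open in $F/\mathbb T$. So $F/\mathbb T$ is discrete, and it is an FC-group because $Q=V\times D$ is.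

\begin{lemma}\label{lem:morita}
The algebra $A$ is Morita equivalent to a unital $C^*$-algebra $B$ that is the closed linear span of the image of a homomorphism $j_B$ from $F$ to the unitary group of $B$ with $j_B(ty)=t\,j_B(y)$ for $t\in\mathbb T$.
\end{lemma}

\begin{proof}
Let $\varepsilon_\lambda\in C(E/F)$ be given by $\varepsilon_\lambda(xF)=\kappa(x)(\lambda)$. These are the characters of $E/F\cong\widehat\Lambda$, and under $C^*(\Lambda)=C(\widehat\Lambda)$ they correspond to the point masses. So the homomorphism $\lambda\mapsto u_{-\lambda}$ gives a unital homomorphism $\mu:C(E/F)\to M(A)$ with $\mu(\varepsilon_\lambda)=u_{-\lambda}$. Left translation by $x\in E$ sends $\varepsilon_\lambda$ to the function $zF\mapsto\kappa(x^{-1}z)(\lambda)$, which is $\overline{\kappa(x)(\lambda)}\,\varepsilon_\lambda$. On the other hand,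
\[
j(x)\,u_{-\lambda}\,j(x)^*=j\big([x,x_{-\lambda}]\,x_{-\lambda}\big)=\overline{\kappa(x)(\lambda)}\;u_{-\lambda}.
\]
So $(\mu,j)$ is a covariant pair. Let $\Theta=\mu\times j$. The products $\mu(g)j(f)$ lie in $A$, and for $g=1$ they are dense in $A$; by (F6), $\Theta$ maps $C(E/F)\rtimes E$ onto $A$. By (F7), $A\cong(C(E/F)\rtimes E)/\ker\Theta$ is Morita equivalent to $B=C^*(F)/J$, where $J$ is the ideal that corresponds to $\ker\Theta$.

Let $\tau$ be a faithful representation of $B$, viewed as a representation of $F$. By (F7) the kernel of $\mathrm{mult}\times\operatorname{Ind}_F^E\tau$ is $\ker\Theta$, so this representation equals $\rho\circ\Theta$ for a representation $\rho$ of $A$. Passing to multipliers, we get $\operatorname{Ind}_F^E\tau=\rho\circ j$, which is genuine. For $t\in\mathbb T$ and $\xi$ continuous as in (F7), we have $(t\cdot\xi)(z)=\xi(t^{-1}z)=\xi(zt^{-1})=\tau(t)\xi(z)$, where $t\cdot\xi$ denotes the action of the group element $t$. So the continuous function $z\mapsto\|(\tau(t)-t1)\xi(z)\|$ on $E/F$ has vanishing $L^2$-norm, and $(\tau(t)-t1)\xi(1)=0$. The values $\xi(1)$ are dense in $H_\tau$: for $\eta\in H_\tau$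 take $\xi(z)=\int_Ff(zy)\tau(y)\eta\,dy$ with $f\ge0$ in $C_c(E)$ supported near $1$ and $\int_Ff=1$. Hence $\tau$ is genuine and $\tau(q)=1$.

Since $F/\mathbb T$ is discrete, $\mathbb T$ is open in $F$ and $q\in C_c(F)$. So $B$ is unital, with unit the image of $q$. Let $j_B(y)$ be the image of $q\delta_y$. A function in $C_c(F)$ is a finite sum of functions supported in single cosets $y\mathbb T$, and the image in $B$ of such a function is a scalar multiple of $j_B(y)$. So the $j_B(y)$ span a dense subspace.
\end{proof}

\begin{remark}
In general $B$ is a proper quotient of $qC^*(F)$. For $\tau$ as in the proof, $x_\lambda\in F$ and $z^{-1}x_\lambda z=\overline{\kappa(z)(\lambda)}\,x_\lambda$ give $(x_{-\lambda}\cdot\xi)(z)=\varepsilon_\lambda(zF)\,\tau(x_\lambda)^{-1}\xi(z)$. Since $\rho(u_{-\lambda})=\rho(\mu(\varepsilon_\lambda))$ is multiplication by $\varepsilon_\lambda$, this forces $j_B(x_\lambda)=1$. In Section~\ref{sec:example}, $F=\mathbb T\times2\pi\mathbb Z\times\mathbb Z$ is abelian and $qC^*(F)=C(\mathbb T^2)$, while $B$ is generated by the single unitary $j_B(a_{2\pi})$.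
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:main}\textup{(ii)}]
The full projection is given by Lemma~\ref{lem:full}. Let $B$ be as in Lemma~\ref{lem:morita} and $\mathcal U=j_B(F)$. For $y\in F$ the class of $\bar y$ in $F/\mathbb T$ is finite, say $\{\bar y_1,\dots,\bar y_m\}$, so the elements $j_B(z)j_B(y)j_B(z)^*=j_B(zyz^{-1})$ lie in the compact set $\bigcup_i\mathbb T\,j_B(y_i)$. By Lemma~\ref{lem:average}, $\operatorname{Prim}(B)$ is Hausdorff, and $\operatorname{Prim}(A)\cong\operatorname{Prim}(B)$ by (F7).
\end{proof}

The hypothesis that $D$ is an FC-group entered twice: in Lemma~\ref{lem:lattice}, to obtain elements that are central in $Q$, and in the last proof, to obtain compact orbits.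

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofs}

Let $G$ be an $[FC]^-$ group and let $K$, $V$, $D$ be as in Proposition~\ref{prop:structure}. Let $O$ be an orbit in $\widehat K$ and $\sigma\in O$. Proposition~\ref{prop:main} applies to $E_\sigma$, with $\mathcal Z=Z_\sigma$ by \eqref{eq:ZE}. By Lemma~\ref{lem:corner}, Lemma~\ref{lem:iso} and (F4), $\widehat G_O\cong\widehat{A_\sigma}\cong(qC^*(E_\sigma))^\wedge$. This gives a dichotomy.
\begin{itemize}
\item[(I)] If $Z_\sigma$ is not discrete, then $\widehat G_O$ has no nonempty compact open subset.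
\item[(II)] If $Z_\sigma$ is discrete, then by Lemmas~\ref{lem:iso} and~\ref{lem:cut} the algebra $A_\sigma$ has a full projection and a Hausdorff primitive ideal space. By Lemmas~\ref{lem:cut} and~\ref{lem:corner}, $\widehat G_O$ is the support of a projection in $A_\sigma\subset C^*(G)$, and every compact open subset of $\widehat G_O$ is closed in $\widehat G_O$ and is the support of such a projection.
\end{itemize}

Let $S\subseteq\widehat G$ be compact and open. The pieces form an open cover of $\widehat G$ by disjoint sets, so $S$ meets only finitely many of them, say $\widehat G_{O_1},\dots,\widehat G_{O_r}$. Each $S_i=S\cap\widehat G_{O_i}$ is nonempty and open, and it is compact because it is closed in $S$. So these pieces fall under (II).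

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By (II) there are projections $P_i\in C^*(G)$ with $S(P_i)=S_i$. For $i\neq j$ the supports are disjoint, so $\pi(P_iP_j)=0$ for all $\pi\in\widehat G$ and $P_iP_j=0$. Hence $P=\sum_iP_i$ is a projection. If $\pi\in S_i$, then $\pi(P)=\pi(P_i)\neq0$, and if $\pi\notin S$, then $\pi(P)=0$. So $S(P)=S$. Theorem~\ref{thm:C} with $\varepsilon=1$ gives a projection $f\in L^1(G)$ with $S(f)=S$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The structure of $G/K$ is Proposition~\ref{prop:structure}, and the decomposition of $\widehat G$ is Lemma~\ref{lem:pieces}. The implication (a)$\Rightarrow$(d) is (I). For (d)$\Rightarrow$(c), take the projection in $C^*(G)$ with support $\widehat G_O$ from (II) and apply Theorem~\ref{thm:C}. The implication (c)$\Rightarrow$(b) holds because supports of projections are compact, and (b)$\Rightarrow$(a) because $\widehat G_O$ is open and nonempty.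

Let $S$ be compact and open, and write $S=S_1\cup\dots\cup S_r$ as above. By (a)$\Rightarrow$(b) the pieces $\widehat G_{O_i}$ are compact. By (II) each $S_i$ is open and closed in $\widehat G_{O_i}$, hence in $\widehat G$; in particular $S$ is closed. Conversely, an open-and-closed subset of a compact piece is compact and is open in $\widehat G$, and a finite union of such sets is compact and open.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Compact open sets in dual spaces and projections in group algebras of $[FC]^-$ groups},
\texttt{http://www.mathstat.dal.ca/\~{}kft/ResearchRelated/Proj.FC.pdf}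

\bibitem{GM}
Grosser and Moskowitz, \emph{Compactness conditions in topological groups}, J. reine angew. Math. 246 (1971).

\bibitem{Rieffel}
Rieffel, \emph{Induced representations of $C^*$-algebras}, Adv. Math. 13 (1974).

\bibitem{Usakov}
U\v{s}akov, 1963.

\end{thebibliography}
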